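\title{Large random reservoirs with spectral radius below one\\ need not have echo states}

\begin{abstract}
A recurrent $\tanh$ network has echo states if its present state is determined by the history of its inputs. It has been conjectured that a large matrix of independent uniform weights, rescaled to spectral radius $1-\delta$, gives an echo state network with probability close to one, for every $\delta\in(0,1)$. We show that this is false: for $\delta<1-1/z_0=0.0958\ldots$, with an explicit constant $z_0$, the probability tends to zero, and this holds for any centered sub-Gaussian weight distribution. The conjectured statement does hold for $\delta>1/2$. A constant input can place the network at a fixed point with Jacobian $DW$ for any diagonal matrix $D$ with entries in $(0,1]$, so the task is to find $D$, depending on $W$, with $DW$ unstable. We construct $D$ for Gaussian matrices from the top eigenvector of $W+W^T$, transfer the result to general entries by the Lindeberg replacement method, and turn the resulting approximate solution into an exact one by deleting a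 small set of coordinates.
\end{abstract}

\section{Introduction}

\subsection{Echo states}

A discrete-time recurrent network with $K$ input units, $N$ internal units (the \emph{reservoir}) and $L$ output units is given by three matrices $W^{\mathrm{in}}\in\mathbb R^{N\times K}$, $W\in\mathbb R^{N\times N}$ and $W^{\mathrm{back}}\in\mathbb R^{N\times L}$. It is driven by inputs $u(n)\in\mathbb R^K$ and teacher outputs $d(n)\in\mathbb R^L$, and its state $x(n)\in\mathbb R^N$ evolves by
\begin{equation}\label{eq:update}
x(n+1)=\tanh\bigl(W^{\mathrm{in}}u(n+1)+Wx(n)+W^{\mathrm{back}}d(n)\bigr),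
\end{equation}
where $\tanh$ acts on each coordinate. Let $\mathcal U\subset\mathbb R^K$ and $\mathcal D\subset\mathbb R^L$ be compact. Given a left-infinite sequence $(u(n),d(n-1))\in\mathcal U\times\mathcal D$, $n\le0$, a state sequence $(x(n))_{n\le0}$ is \emph{compatible} with it if \eqref{eq:update} holds for all $n<0$. The network \emph{has echo states} with respect to $\mathcal U$ and $\mathcal D$ if every such driving sequence has at most one compatible state sequence. It is an \emph{echo state network} if it has echo states with respect to every compact interval (box) $\mathcal U\times\mathcal D$. The property says that the network forgets: the present state is a function of the driving history alone. We call $W$ \emph{universally echo} if $(W^{\mathrm{in}},W,W^{\mathrm{back}})$ is an echo state network for all $K,L$ and all $W^{\mathrm{in}},W^{\mathrm{back}}$ of matching dimensions.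

We write $\rho(\cdot)$ for the spectral radius (the largest modulus of an eigenvalue), $|\cdot|$ for the Euclidean norm and $\|\cdot\|$ for the operator norm, and we identify a vector $D\in\mathbb R^N$ with the diagonal matrix that has the entries of $D$ on its diagonal.

One identity governs the whole subject. Let $x,x'$ be compatible with the same driving sequence. The driving terms cancel in the difference of the arguments of $\tanh$, and $\tanh'=1-\tanh^2$ takes values in $(0,1]$, so the mean value theorem in each coordinate gives
\begin{equation}\label{eq:difference}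
x(n+1)-x'(n+1)=D(n)\,W\,\bigl(x(n)-x'(n)\bigr),\qquad D(n)\in[0,1]^N .
\end{equation}
We call a matrix $D\in[0,1]^N$ a \emph{gain matrix}. If $\|W\|<1$, differences contract; since all states lie in $(-1,1)^N$, they vanish, and $W$ is universally echo. In the other direction, a result of Jaeger states that if $\rho(W)>1$, then the network has no echo states with respect to any interval $\mathcal U\times\mathcal D$ that contains $(0,0)$. For symmetric $W$, and in particular for $N=1$, norm and spectral radius agree, and the two criteria leave only the boundary case. For a large matrix with independent entries the norm is about twice the spectral radius, and one may ask which of the two numbers decides.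

\subsection{The conjecture}

Let $\delta\in(0,1)$. Construct a random $N\times N$ matrix as follows: let $W_0$ have independent entries, uniform on $[-1,1]$; put $W_1=W_0/\rho(W_0)$ (the spectral radius is nonzero almost surely); put $W_2=(1-\delta)W_1$, so that $\rho(W_2)=1-\delta$. The following conjecture is posed in \cite{tutorial}; we read it as a statement about all large $N$, which excludes trivially easy small sizes.

\medskip
\noindent\textbf{Conjecture.} \emph{For all $\delta,\varepsilon\in(0,1)$ there is $N_0=N_0(\delta,\varepsilon)$ such that for every $N\ge N_0$ the matrix $W_2$ is universally echo with probability at least $1-\varepsilon$.}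
\medskip

There is a good reason to believe it. Inputs act on \eqref{eq:difference} only through the gains, and gains are at most $1$. If a gain matrix is chosen without looking at the weights, it makes the matrix more stable. For instance, let $D\in\{0,1\}^N$ be deterministic with $\lfloor pN\rfloor$ ones, $0<p<1$. The nonzero eigenvalues of $DW_0$ are those of a principal submatrix, which is a matrix of the same kind of size $\lfloor pN\rfloor$. The spectral radius of such a matrix grows like the square root of its size (facts (F2) and (F3) of Section~\ref{sec:reduction}), so $\rho(DW_2)$ is about $\sqrt p\,(1-\delta)$. The definition, however, quantifies over all inputs, and an input may be chosen after the weights are known.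

\subsection{Results}

Let $\varphi$ be the standard normal density, $\mathsf h\sim N(0,1)$ and $\kappa=0.6$. Put
\[
m_0=\mathbb P(|\mathsf h|>\kappa)=0.54850\ldots,\qquad
m_2=\mathbb E[\mathsf h^2;|\mathsf h|>\kappa]=m_0+2\kappa\varphi(\kappa)=0.94837\ldots
\]
(the formula for $m_2$ is an integration by parts), and
\begin{equation}\label{eq:z0}
z_0=\frac{m_2}{\sqrt2}\Bigl(1+\sqrt{1-m_0/m_2}\Bigr)=1.1060\ldots .
\end{equation}
From $m_0<0.5486$ and $m_2>0.9483$ we get $m_0/m_2<0.5786$ and $z_0>0.6705\cdot1.649>1.105>1/0.905$; hence $1-1/z_0>0.095$.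

``With high probability'' (w.h.p.)\ means with probability tending to $1$ as $N\to\infty$, all other parameters being fixed. We do not need the event ``$W_2$ is universally echo'' to be measurable: its probability tends to $0$ (to $1$) if it is contained in (contains) measurable events whose probability tends to $0$ (to $1$). A centered random variable $\xi$ is \emph{sub-Gaussian} if there is $\sigma>0$ with $\mathbb Ee^{s\xi}\le e^{\sigma^2s^2/2}$ for all real $s$.

\begin{theorem}\label{thm:main}
Let the entries of $W_0$ be independent copies of a centered, nondegenerate sub-Gaussian random variable, for example uniform on $[-1,1]$, and let $W_2=(1-\delta)W_0/\rho(W_0)$, defined arbitrarily on the event $\rho(W_0)=0$, whose probability tends to $0$. Let $0<\delta<1-1/z_0=0.0958\ldots$; this includes every $\delta\in(0,0.095]$. Then w.h.p.\ the network $(W^{\mathrm{in}},W_2,W^{\mathrm{back}})$ fails to be an echo state network for every $W^{\mathrm{in}}$ of rank $N$ (for example $K=N$, $W^{\mathrm{in}}=I$) and every $W^{\mathrm{back}}$, already under a constant input and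 zero teacher signal. In particular, the probability that $W_2$ is universally echo tends to $0$.
\end{theorem}

So the conjecture is false: for these $\delta$ no threshold $N_0(\delta,\varepsilon)$ exists, for any $\varepsilon\in(0,1)$. For strong damping the conjectured statement is true.

\begin{theorem}\label{thm:large}
Let the entries of $W_0$ be uniform on $[-1,1]$ and let $\delta\in(\frac12,1)$. Then the probability that $W_2$ is universally echo tends to $1$.
\end{theorem}

We make no claim for $1-1/z_0\le\delta\le\frac12$, and we do not claim that $1-1/z_0$ is sharp. The deterministic quantity that decides the question, up to a boundary case, is the \emph{joint spectral radius} of the set $\{DW:D\in[0,1]^N\}$,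
\[
\hat\rho(W)=\limsup_{n\to\infty}\ \sup\bigl\{\|D_nW\cdots D_1W\|^{1/n}:D_1,\dots,D_n\in[0,1]^N\bigr\}.
\]

\begin{theorem}\label{thm:jsr}
Let $W\in\mathbb R^{N\times N}$. If $\hat\rho(W)<1$, then $W$ is universally echo. If $\hat\rho(W)>1$, then $W$ is not universally echo, and $(W^{\mathrm{in}},W,W^{\mathrm{back}})$ fails to be an echo state network for every $W^{\mathrm{in}}$ of rank $N$ and every $W^{\mathrm{back}}$.
\end{theorem}

Since $\|DW\|\le\|W\|$, and by Gelfand's formula $\rho(B)=\lim_n\|B^n\|^{1/n}$ applied to $B=DW$,
\begin{equation}\label{eq:sandwich}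
\rho(DW)\le\hat\rho(W)\le\|W\|\qquad\text{for every gain matrix }D .
\end{equation}
The conjecture would force $\hat\rho(W_0)/\rho(W_0)\to1$ in probability. We show that a single gain matrix keeps the ratio above any number smaller than $z_0$.

\subsection{Plan of the proof}

Section~\ref{sec:gains} is deterministic. It shows that an unstable product of matrices $DW$ destroys echo states, and it rewrites the equation $DWv=zv$ as a system of coordinatewise \emph{inequalities} for $v$ alone. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to solving these inequalities for some $z>1$ when the matrix is normalized to spectral radius about $1$, and divides that task into three steps. In Section~\ref{sec:gauss} the matrix is Gaussian, and we solve the inequalities in all but a small fraction of coordinates, keeping the coordinates where the top eigenvector of the symmetric part is not small. Section~\ref{sec:lindeberg} transfers this approximate statement to general entries, and Section~\ref{sec:cleaning} makes it exact.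

\section{Gain matrices}\label{sec:gains}

The mechanism is visible with two units.

\begin{example}\label{ex:two}
Let $W=\begin{pmatrix}2&-2\\2&-2\end{pmatrix}$. Then $W^2=0$, so $\rho(W)=0$. Take $W^{\mathrm{in}}=I$, zero teacher signal, a number $c\in(1/\sqrt2,1)$ and the constant input $u=(2c,\,2c+\operatorname{artanh}c)$. Since $Wx=2(x_1-x_2)(1,1)^T$, the state $(0,c)$ is a fixed point of \eqref{eq:update}. The Jacobian there is $\operatorname{diag}(1,1-c^2)W$, with eigenvalues $0$ and $2c^2>1$: the input has partly saturated the second unit, which at gain $1$ cancels the first. A second fixed point can be found by hand. The difference $s=x_1-x_2$ evolves by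
\[
f(s)=\tanh(2s+2c)-\tanh(2s+2c+\operatorname{artanh}c),
\]
with $f(-c)=-c$, $f'(-c)=2c^2>1$ and $f(0)<0$. So $f(s)-s$ is positive just to the right of $-c$ and negative at $0$, and $f$ has a fixed point $s^*\in(-c,0)$. The state $(\tanh(2s^*+2c),\tanh(2s^*+2c+\operatorname{artanh}c))$ is then a fixed point different from $(0,c)$. Two constant state sequences are compatible with the same input, and echo states fail.
\end{example}

In general, instability in forward time is not yet a failure of echo states, which requires two distinct state sequences that extend infinitely far into the \emph{past}. We obtain the second one as a limit of orbits that start ever closer to an unstable periodic orbit and escape from it.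

\begin{proposition}\label{prop:det}
Let $D_1,\dots,D_k\in[0,1]^N$ and $\rho(D_kW\cdots D_1W)>1$. Then for every $W^{\mathrm{in}}$ of rank $N$ and every $W^{\mathrm{back}}$ the network $(W^{\mathrm{in}},W,W^{\mathrm{back}})$ is not an echo state network: there is a $k$-periodic input for which, with zero teacher signal, two different state sequences are compatible.
\end{proposition}

\begin{proof}
\emph{A periodic orbit with the prescribed gains.} A gain equal to $0$ would need an infinite input, but eigenvalues depend continuously on the matrix, so we may assume $D_j\in(0,1]^N$. Put, coordinatewise, $c_j=\sqrt{1-D_j}\in[0,1)^N$, and let $c_0=c_k$,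
\[
b_j=\operatorname{artanh}c_j-Wc_{j-1},\qquad \Phi_j(x)=\tanh(Wx+b_j)\qquad(1\le j\le k).
\]
Then $\Phi_j(c_{j-1})=c_j$, and the Jacobian of $\Phi_j$ at $c_{j-1}$ is $\operatorname{diag}(1-c_j^2)W=D_jW$. So $F=\Phi_k\circ\dots\circ\Phi_1$ fixes $c=c_0$, with Jacobian $J=D_kW\cdots D_1W$ and $\rho(J)>1$.

\emph{A norm adapted to $J$.} Choose $g\in(1,\rho(J))$ such that no eigenvalue of $J$ has modulus $g$. Let $\mathbb R^N=E_u\oplus E_s$ be the $J$-invariant splitting into the sums of generalized eigenspaces for $|\lambda|>g$ and $|\lambda|<g$; here $E_u\ne0$. Choose $0<g_-<g<g_+$ such that all eigenvalues on $E_s$ have modulus less than $g_-$ and all eigenvalues on $E_u$ have modulus greater than $g_+$. By Gelfand's formula, $\|y\|_*=\sup_{n\ge0}g_-^{-n}|J^ny|$ on $E_s$ and $\|y\|_*=\sup_{n\ge0}g_+^{n}|J^{-n}y|$ on $E_u$ are finite norms, and shifting the index $n$ gives $\|Jy\|_*\le g_-\|y\|_*$ on $E_s$ and $\|Jy\|_*\ge g_+\|y\|_*$ on $E_u$. For $y=y_u+y_s$ put $\|y\|_*=\max(\|y_u\|_*,\|y_s\|_*)$. Choose $\nu>0$ with $g_-+\nu\le g\le g_+-\nu$, and, by differentiability,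 $r>0$ with $\|F(c+y)-c-Jy\|_*\le\nu\|y\|_*$ for $\|y\|_*\le r$.

Let $0<\|y\|_*\le r$ with $\|y_s\|_*\le\|y_u\|_*$, and let $y'=F(c+y)-c$. Then $\|y\|_*=\|y_u\|_*$ and
\[
\|y'_u\|_*\ge(g_+-\nu)\|y_u\|_*\ge g\|y_u\|_*,\qquad \|y'_s\|_*\le(g_-+\nu)\|y_u\|_*\le g\|y_u\|_*\le\|y'_u\|_* .
\]
So inside the ball of radius $r$ the cone $\{\|y_s\|_*\le\|y_u\|_*\}$ is preserved and $\|y\|_*$ grows by a factor at least $g>1$ per step. It grows by at most a constant factor $C_F$, the $\|\cdot\|_*$-operator norm of $J$ plus $\nu$.

\emph{A second backward orbit of $F$.} For integers $m>1/r$ take $y^{(m)}_0\in E_u$ with $\|y_0^{(m)}\|_*=1/m$ and put $y^{(m)}_{n+1}=F(c+y^{(m)}_n)-c$. The orbit leaves the ball at a first time $t_m$, with $r<\|y^{(m)}_{t_m}\|_*\le C_Fr$. From $r<C_F^{t_m}/m$ we get $t_m\to\infty$. For each $j\ge0$ the points $y^{(m)}_{t_m-j}$ (defined for large $m$) are bounded, so along a diagonal subsequence $c+y^{(m)}_{t_m-j}\to\bar x_j$ for all $j\ge0$. By continuity $F(\bar x_{j+1})=\bar x_j$, and $\|\bar x_0-c\|_*\ge r$.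

\emph{Two compatible sequences.} Since $W^{\mathrm{in}}$ has rank $N$, there are $u_j$ with $W^{\mathrm{in}}u_j=b_j$. Let $d\equiv0$ and $u(n)=u_j$ for $n\equiv j\pmod k$, $1\le j\le k$. Then \eqref{eq:update} reads $x(n)=\Phi_j(x(n-1))$ for $n\equiv j$. One compatible sequence is $x(n)=c_j$ for $n\equiv j$. Another has $x'(-kj)=\bar x_j$ for $j\ge0$, with the intermediate states obtained by applying $\Phi_1,\Phi_2,\dots$ in turn. They differ at $n=0$. So echo states fail for every compact interval $\mathcal U\times\mathcal D$ with $u_1,\dots,u_k\in\mathcal U$ and $0\in\mathcal D$.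
\end{proof}

\begin{remark}
The rank hypothesis is used only to realize the vectors $b_j$. For $k=1$ and $D_1=I$ we have $b_1=0$, the input $u=0$ works for every $W^{\mathrm{in}}$, and the proof gives Jaeger's result. In general the hypothesis cannot be dropped: in Example~\ref{ex:two} with $W^{\mathrm{in}}=0$ and $W^{\mathrm{back}}=0$, every compatible state has $x_1=x_2$, hence $Wx=0$, and the only compatible sequence is $0$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:jsr}]
Let $\hat\rho(W)<\vartheta<1$. Then there is $C$ such that all products $D_nW\cdots D_1W$ of length $n$ have norm at most $C\vartheta^n$. For two compatible sequences, \eqref{eq:difference} applied $m$ times gives $|x(n)-x'(n)|\le C\vartheta^m|x(n-m)-x'(n-m)|\le2C\vartheta^m\sqrt N$, because every state is a value of $\tanh$. Letting $m\to\infty$ gives $x(n)=x'(n)$.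

Let $\hat\rho(W)>1$. The Berger--Wang theorem \cite{BW} states that the joint spectral radius of a bounded set of matrices equals $\limsup_n\sup_\Pi\rho(\Pi)^{1/n}$, where $\Pi$ runs over the products of length $n$. So some product $D_kW\cdots D_1W$ has spectral radius greater than $1$, and Proposition~\ref{prop:det} applies.
\end{proof}

For Theorem~\ref{thm:main} we look for one gain matrix $D$ and a positive eigenvalue of $DW$. The gains can then be eliminated.

\begin{definition}
Let $z>0$. A vector $v\in\mathbb R^N\setminus\{0\}$ is \emph{$z$-amplified} by $W$ if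
\begin{equation}\label{eq:amplified}
\operatorname{sgn}(v_i)(Wv)_i\ge z|v_i|\qquad\text{for all }i\in\operatorname{supp}v .
\end{equation}
\end{definition}

\begin{lemma}\label{lem:amplified}
Let $z>0$ and $v\ne0$. Then $v$ is $z$-amplified by $W$ if and only if $DWv=zv$ for some $D\in[0,1]^N$. In that case $z$ is at most the largest eigenvalue of $S=\frac12(W+W^T)$.
\end{lemma}

\begin{proof}
If \eqref{eq:amplified} holds, put $D_i=z|v_i|/|(Wv)_i|\in(0,1]$ for $i\in\operatorname{supp}v$ and $D_i=0$ otherwise; then $D_i(Wv)_i=zv_i$ for all $i$. Conversely, if $D_i(Wv)_i=zv_i\ne0$ with $D_i\in[0,1]$, then $(Wv)_i$ has the sign of $v_i$ and modulus at least $z|v_i|$. Multiplying \eqref{eq:amplified} by $|v_i|$ and summing gives $z|v|^2\le v^TWv=v^TSv$.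
\end{proof}

Two features of the lemma shape the proof. Condition \eqref{eq:amplified} is an inequality, so a solution with slack survives small errors; and it imposes nothing outside the support, so a bad coordinate may be deleted. The last assertion says where to look: an amplified vector must make the quadratic form of $S$ large. In Example~\ref{ex:two}, $S=\operatorname{diag}(2,-2)$, its top eigenvector $(1,0)$ is $2$-amplified, and the gain matrix $\operatorname{diag}(1,0)$ keeps the coordinate where this eigenvector is large and deletes the other.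

\section{Reduction to amplified vectors}\label{sec:reduction}

Let $\xi$ satisfy $\mathbb E\xi=0$, $\mathbb E\xi^2=1$ and $\mathbb Ee^{s\xi}\le e^{\sigma^2s^2/2}$ for all $s$, and let $X=(\xi_{ij}/\sqrt N)$ be an $N\times N$ matrix built from independent copies of $\xi$. The matrix $W_2$ does not change when $W_0$ is multiplied by a positive constant, so in Theorems~\ref{thm:main} and \ref{thm:large} we have $W_2=(1-\delta)X/\rho(X)$ for a suitable $\xi$. In the uniform case $\xi$ is uniform on $[-\sqrt3,\sqrt3]$, and Hoeffding's lemma gives $\sigma^2=3$. We use the following facts, in which $\epsilon>0$ is fixed.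
\begin{itemize}
\item[(F1)] $\|X\|\to2$ in probability \cite{YBK}.
\item[(F2)] Circular law \cite{TV}: the empirical measure of the eigenvalues of $X$ converges to the uniform law on the unit disc. The annulus $1-\epsilon<|\lambda|<1$ has positive limiting mass, so w.h.p.\ $\rho(X)\ge1-\epsilon$.
\item[(F3)] W.h.p.\ $\rho(X)\le1+\epsilon$ \cite{Geman,BY}; by \cite{BY} a finite fourth moment suffices.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:large}]
Choose $\epsilon>0$ with $(1-\delta)(2+\epsilon)/(1-\epsilon)<1$, which is possible since $2(1-\delta)<1$. By (F1) and (F2), w.h.p.\ $\|W_2\|<1$. On this event $\hat\rho(W_2)<1$ by \eqref{eq:sandwich}, and Theorem~\ref{thm:jsr} applies.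
\end{proof}

The rest of the paper proves the following statement.

\begin{proposition}\label{prop:key}
For every $z\in(1,z_0)$, w.h.p.\ $X$ has a $z$-amplified vector.
\end{proposition}

The event is measurable: by Lemma~\ref{lem:amplified} it says that $DXv=zv$ for some $(D,v)$ in the compact set $[0,1]^N\times\{|v|=1\}$, a closed condition on $X$.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}]
Since $(1-\delta)z_0>1$, there are $z\in(1,z_0)$ and $\epsilon>0$ with $(1-\delta)z/(1+\epsilon)>1$. W.h.p.\ $0<\rho(X)\le1+\epsilon$ by (F2) and (F3), and $DX$ has the eigenvalue $z$ for some gain matrix $D$ by Proposition~\ref{prop:key} and Lemma~\ref{lem:amplified}. On this event $DW_2$ has the eigenvalue $(1-\delta)z/\rho(X)>1$, and Proposition~\ref{prop:det} with $k=1$ gives the failure of echo states under a constant input.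
\end{proof}

Our construction of the amplified vector uses rotation invariance and works only for Gaussian entries. To pass to general $\xi$ we compare expectations of a smooth function of the entries, and such a comparison cannot see whether an inequality fails in a single coordinate out of $N$. It can see the \emph{fraction} of coordinates in which it fails. We therefore introduce a smoothed count of failing coordinates, minimized over a finite set of candidate vectors of cardinality $e^{O(N)}$.

Fix $z\in(1,z_0)$. A small $\tau\in(0,\frac12)$ is fixed next, and only then $N\to\infty$. Put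
\[
\gamma=\frac{(z_0-z)\tau}8,\qquad\mu=\tau^{10},\qquad\eta=4\tau^{10},
\]
\[
\Omega=\mu\mathbb Z\cap[-1/\tau,1/\tau],\qquad\mathcal V_N=\{v\in\Omega^N:|\operatorname{supp}v|\ge N/4\}.
\]
Here $\gamma$ is a margin in \eqref{eq:amplified}, $\mu$ is a mesh, and $\eta$ is the tolerated fraction of failures. Let $\chi:\mathbb R\to[0,1]$ be smooth with $\chi=1$ on $(-\infty,1]$ and $\chi=0$ on $[2,\infty)$. Put $\psi(0,y)=0$ and $\psi(\omega,y)=\chi\bigl((\operatorname{sgn}(\omega)y-z|\omega|)/\gamma\bigr)$ for $\omega\ne0$, and for $W\in\mathbb R^{N\times N}$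
\[
H_W(v)=\sum_{i=1}^N\psi\bigl(v_i,(Wv)_i\bigr),\qquad H_{\min}(W)=\frac1N\min_{v\in\mathcal V_N}H_W(v).
\]
A coordinate in the support of $v$ costs $0$ if \eqref{eq:amplified} holds with margin $2\gamma$ and costs $1$ if it does not hold with margin $\gamma$. The condition on the support prevents the trivial minimizer $v=0$ and leaves room for deletions.

\begin{proposition}[Gaussian case]\label{prop:A}
For all sufficiently small $\tau$: if $\xi\sim N(0,1)$, then w.h.p.\ $H_{\min}(X)\le\eta/4$.
\end{proposition}

\begin{proposition}[Universality]\label{prop:B}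
Fix $\tau$. If $H_{\min}(X)\le\eta/4$ w.h.p.\ for $\xi\sim N(0,1)$, then $H_{\min}(X)\le\eta$ w.h.p.\ for every $\xi$ as above.
\end{proposition}

\begin{proposition}[Cleaning]\label{prop:C}
For all sufficiently small $\tau$ there are events of probability tending to $1$ on which $H_{\min}(X)\le\eta$ implies that $X$ has a $z$-amplified vector.
\end{proposition}

Taking $\tau$ small enough for Propositions~\ref{prop:A} and \ref{prop:C}, the three statements give Proposition~\ref{prop:key}. The cleaning step will need $\eta\log(e/\eta)$ to be small compared with $\tau^2\gamma^2$, which has order $\tau^4$. This is why $\eta$ is a high power of $\tau$, and it sets the precision required in Proposition~\ref{prop:A}.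

\section{Gaussian matrices}\label{sec:gauss}

In this section $X$ has independent $N(0,1/N)$ entries. Only the law of $X$ matters, so we may realize $X$ on a convenient probability space. Let $\langle x,y\rangle_N=N^{-1}x\cdot y$ and $\|x\|_N^2=\langle x,x\rangle_N$; a vector with entries of order one has $\|x\|_N$ of order one. For random vectors, $o(1)$ denotes a vector with $\|\cdot\|_N\to0$ in probability. Such a vector remains $o(1)$ under a matrix whose norm is bounded w.h.p., and its $\langle\cdot,\cdot\rangle_N$-product with a vector whose $\|\cdot\|_N$ is bounded w.h.p.\ tends to $0$ in probability. By (F1), w.h.p.\ $\|X\|\le3$.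

\subsection{The matrix seen from the top eigenvector of its symmetric part}

We want gains that depend on the top eigenvector $e$ of $S=\frac12(X+X^T)$, and we must then compute with $X$ conditionally on $e$. The next lemma shows that, up to a matrix of small norm, $X$ is a rank-two matrix determined by $e$ and one more Gaussian vector, plus a Gaussian matrix independent of both.

\begin{lemma}\label{lem:decomp}
One can construct on one probability space a matrix $X$ with independent $N(0,1/N)$ entries and independent objects $h\sim N(0,I)$, $q\sim N(0,\frac12I)$ and $G$, an $N\times N$ matrix with independent $N(0,1/N)$ entries, such that, with $e=h/|h|$ and $P=I-ee^T$,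
\begin{equation}\label{eq:model}
\|X-M\|\to0\ \text{in probability},\qquad M=\frac1N\bigl(\sqrt2\,hh^T+qh^T-hq^T\bigr)+PGP .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Symmetric and antisymmetric parts.} The matrices $S=\frac12(X+X^T)$ and $A=\frac12(X-X^T)$ are jointly Gaussian and uncorrelated, hence independent. The matrix $S$ is symmetric with independent entries on and above the diagonal, of variance $\frac1N$ on and $\frac1{2N}$ off the diagonal; we call such a matrix, of any size, a GOE matrix with these variances. The matrix $A$ is antisymmetric with independent entries of variance $\frac1{2N}$ above the diagonal. Conversely, the sum of independent matrices of these two types has independent $N(0,1/N)$ entries. Both laws are invariant under conjugation by a fixed orthogonal matrix, since the law of $X$ is.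

Let $\Lambda=\operatorname{diag}(\lambda_1\ge\dots\ge\lambda_N)$ be the ordered spectrum of $S$. If $S=O_0\Lambda O_0^T$ and $R$ is independent of $S$ and Haar distributed (its law on the orthogonal group $O(N)$ is invariant under left and right multiplication), then $RSR^T$ has the law of $S$, and $RO_0$ is Haar distributed and independent of $\Lambda$. So we may define $X=O\Lambda O^T+A$ with $O,\Lambda,A$ independent and $O$ Haar. Write $O=[e,Q]$ with first column $e$, which is uniform on the sphere, and $\Lambda'=\operatorname{diag}(\lambda_2,\dots,\lambda_N)$.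

\emph{Coordinates adapted to $e$.} Let $V_e=[e,V'_e]$ be an orthogonal matrix that depends measurably on $e$. Then $Q=V'_eO'$ with $O'\in O(N-1)$. Right multiplication of $O$ by $\operatorname{diag}(1,R')$, $R'\in O(N-1)$, preserves the law of $O$, fixes $e$ and sends $O'$ to $O'R'$; so $O'$ is Haar distributed and independent of $e$. Given $O$, the matrix $V_e^TAV_e$ has the law of $A$, so it is independent of $O$. Write
\[
V_e^TAV_e=\begin{pmatrix}0&-a'^T\\a'&A'\end{pmatrix},\qquad a=V'_ea'=Ae,\qquad A=ae^T-ea^T+V'_eA'V_e'^T .
\]
Here $a'\sim N(0,\frac1{2N}I_{N-1})$, and $A'$ is antisymmetric Gaussian with variance $\frac1{2N}$, independent of $a'$.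

\emph{Changing the spectrum.} The matrix $O'\Lambda'O'^T$ is not Gaussian, since $\Lambda'$ is the spectrum of an $N$-dimensional GOE matrix with the top eigenvalue removed. Let $\tilde\Lambda=\operatorname{diag}(\tilde\lambda_1\ge\dots\ge\tilde\lambda_{N-1})$ be the spectrum of an $(N-1)$-dimensional GOE matrix with the same variances, independent of everything else. Then $O'\tilde\Lambda O'^T$ is a GOE matrix, and $O'\tilde\Lambda O'^T+A'$ has independent $N(0,1/N)$ entries. Border it with a first row and column of new independent $N(0,1/N)$ entries to get an $N\times N$ matrix $G^\circ$, let $\zeta\sim N(0,\frac12)$ be new and independent, and put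
\[
G=V_eG^\circ V_e^T,\qquad q=\zeta e+\sqrt N\,a .
\]
The objects $e$, $G^\circ$, $(\zeta,a')$ are independent. So given $e$, the matrix $G$ has independent $N(0,1/N)$ entries, $q\sim N(0,\frac12I)$, and the two are independent. This conditional law does not depend on $e$, so $e,q,G$ are independent. Multiply $e$ by an independent radius distributed as the length of an $N(0,I)$ vector to get $h\sim N(0,I)$. By construction $a=Pq/\sqrt N$ and $PGP=Q\tilde\Lambda Q^T+V'_eA'V_e'^T$, so that
\begin{equation}\label{eq:exact}
X=\lambda_1ee^T+Q(\Lambda'-\tilde\Lambda)Q^T+ae^T-ea^T+PGP .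
\end{equation}

\emph{The two spectra are uniformly close.} By \cite[Theorems 2.1.1 and 2.1.22]{AGZ}, after scaling, the empirical measure of $\lambda_1,\dots,\lambda_N$ converges in probability to the semicircle law with density $\pi^{-1}\sqrt{2-x^2}$ on $[-\sqrt2,\sqrt2]$, and $\lambda_1\to\sqrt2$; also $\lambda_N\to-\sqrt2$, since $-S$ has the law of $S$. Let $\lambda^{\mathrm{sc}}(t)$, $t\in[0,1]$, be the point of $[-\sqrt2,\sqrt2]$ with semicircle mass $t$ to its right; this function is continuous and decreasing. For $t\in(0,1)$ and $\epsilon>0$, w.h.p.\ fewer than $tN$ eigenvalues exceed $\lambda^{\mathrm{sc}}(t)+\epsilon$ and more than $tN$ exceed $\lambda^{\mathrm{sc}}(t)-\epsilon$, so $\lambda_{\lceil tN\rceil}\to\lambda^{\mathrm{sc}}(t)$. Choose $0=t_0<\dots<t_n=1$ with $\lambda^{\mathrm{sc}}(t_j)-\lambda^{\mathrm{sc}}(t_{j+1})<\epsilon$. W.h.p.\ $\lambda_1$, $\lambda_N$ and all $\lambda_{\lceil t_jN\rceil}$, $0<j<n$, are within $\epsilon$ of their limits, and then for $t_j\le k/N\le t_{j+1}$ monotonicity puts $\lambda_k$ in $[\lambda^{\mathrm{sc}}(t_{j+1})-\epsilon,\lambda^{\mathrm{sc}}(t_j)+\epsilon]$.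 Hence $\max_k|\lambda_k-\lambda^{\mathrm{sc}}(k/N)|\to0$ in probability. The same argument in dimension $N-1$, where the normalization differs by the factor $\sqrt{(N-1)/N}\to1$, gives $\max_k|\tilde\lambda_k-\lambda^{\mathrm{sc}}(k/(N-1))|\to0$. Since $0\le\frac{k+1}N-\frac k{N-1}\le\frac1N$ for $1\le k\le N-1$ and $\lambda^{\mathrm{sc}}$ is uniformly continuous, $\|\Lambda'-\tilde\Lambda\|=\max_k|\lambda_{k+1}-\tilde\lambda_k|\to0$.

\emph{Conclusion.} We have $|h|/\sqrt N\to1$, $|q|/\sqrt N\to1/\sqrt2$ and $e\cdot q/\sqrt N=\zeta/\sqrt N\to0$. Now $\frac1Nhh^T=\frac{|h|^2}Nee^T$, and from $a=(q-(e\cdot q)e)/\sqrt N$,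
\[
\Bigl\|ae^T-\frac1Nqh^T\Bigr\|\le\frac{|q|}{\sqrt N}\Bigl|1-\frac{|h|}{\sqrt N}\Bigr|+\frac{|e\cdot q|}{\sqrt N}\to0 ,
\]
and the same bound holds for the transpose. Comparing with \eqref{eq:exact} gives \eqref{eq:model}.
\end{proof}

\subsection{The choice of gains and the equation for $z_0$}\label{sub:heuristic}

This subsection is a guide to the construction and is not used in the proof, except for the identity \eqref{eq:alpha}. For any $v$,
\begin{equation}\label{eq:Mv}
Mv=\bigl(\sqrt2\langle h,v\rangle_N-\langle q,v\rangle_N\bigr)h+\langle h,v\rangle_N\,q+PGPv .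
\end{equation}
By Lemma~\ref{lem:amplified} an amplification factor cannot exceed $\lambda_1\approx\sqrt2$, and the first candidate is the top eigenvector $v=h$ itself. For it $Mh=\sqrt2h+q+o(1)$. The antisymmetric part adds the independent noise $q$, and \eqref{eq:amplified} becomes $(\sqrt2-z)|h_i|\ge-\operatorname{sgn}(h_i)q_i$. This fails in a positive fraction of coordinates, most often where $|h_i|$ is small. So we delete those coordinates with the gains
\[
D_i=\mathbf 1\{|h_i|>\kappa\},
\]
and we try to solve the eigenvalue equation for $DM$: find $f$ and $z_0$ with $v=z_0^{-1}Df$ and $f=Mv$. Normalize $\langle h,v\rangle_N=1$. By \eqref{eq:Mv}, $f=\alpha h+q+z_0^{-1}PGPDf$ with $\alpha=\sqrt2-\langle q,v\rangle_N$, and iteration gives a series $f=y_0+y_1+\cdots$, where $y_0=\alpha h+q$ and each term arises from the previous one by applying $z_0^{-1}PGPD$. We shall see that $y_1,y_2,\dots$ behave like fresh Gaussian vectors independent of $(h,q)$. Then $D$ keeps the fraction $m_0$ of the squared norm of $y_k$, $k\ge1$, so the norms decay with ratio $\sqrt{m_0}/z_0$,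 and only $y_0$ contributes to the overlaps:
\[
\langle h,v\rangle_N\approx\frac{\alpha m_2}{z_0},\qquad\langle q,v\rangle_N\approx\frac{m_0}{2z_0}.
\]
Consistency requires
\begin{equation}\label{eq:alpha}
\alpha=\sqrt2-\frac{m_0}{2z_0},\qquad z_0=\alpha m_2,
\end{equation}
that is, $z_0^2-\sqrt2m_2z_0+\frac12m_0m_2=0$. The number \eqref{eq:z0} is the larger root of this quadratic, so \eqref{eq:alpha} holds with $\alpha$ defined by its first part. The threshold matters. For $\kappa=0$ we have $m_0=m_2=1$ and the formula gives $1/\sqrt2$; as $\kappa\to\infty$ the root is at most $\sqrt2m_2\to0$. An intermediate threshold deletes much mass ($m_0$ is small) but little energy of $h$ ($m_2$ is close to $1$), and $\kappa=0.6$ gives a root above $1$.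

\subsection{An approximate eigenvector}

The vectors to which $G$ is applied in the series depend on earlier applications of $G$. Independence is recovered by applying $G$ only to orthonormal vectors, each determined by what has been revealed before.

\begin{lemma}\label{lem:adaptive}
Let $w_1,\dots,w_n$ be orthonormal random vectors and $g_l=\sqrt N\,Gw_l$, and suppose that $w_l$ is a measurable function of $(h,q,g_1,\dots,g_{l-1})$ for each $l$. Then $g_1,\dots,g_n$ are independent $N(0,I)$ vectors, independent of $(h,q)$.
\end{lemma}

\begin{proof}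
Let $\mathcal G_l$ be the $\sigma$-field generated by $h,q,g_1,\dots,g_l$, let $\Pi_l$ be the orthogonal projection onto $\{w_1,\dots,w_l\}^\perp$, and let $G'$ be a copy of $G$ independent of everything. We show by induction that given $\mathcal G_l$ the matrix $G\Pi_l$ has the law of $G'\Pi_l$ (with $\Pi_l$ held fixed). For $l=0$ this is the independence of $G$ and $(h,q)$. Assume it for $l-1$. The vector $w_l$ and the projection $\Pi_l$ are $\mathcal G_{l-1}$-measurable, with $\Pi_{l-1}w_l=w_l$ and $\Pi_{l-1}\Pi_l=\Pi_l$. So given $\mathcal G_{l-1}$ the pair $(g_l,G\Pi_l)$ has the law of $(\sqrt NG'w_l,G'\Pi_l)$. These are jointly Gaussian and uncorrelated because $\Pi_lw_l=0$, and $\sqrt NG'w_l\sim N(0,I)$. Hence $g_l\sim N(0,I)$ is independent of $\mathcal G_{l-1}$, and conditioning on $g_l$ as well does not change the law of $G\Pi_l$.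
\end{proof}

Put $r=\sqrt{m_0}/z_0$, which is less than $1$ since $m_0<1<z_0$, and
\[
\pi_0^2=\alpha^2m_2(1-m_2)+\frac{m_0}2>0,\qquad\pi_k=r^k\pi_0,\qquad\theta_k=\frac{\pi_{k-1}}{z_0}\quad(k\ge1).
\]
Fix an integer $T\ge1$, let $N\ge T+2$, and define
\[
y_0=\alpha h+q,\qquad p_k=PDy_k,\qquad y_{k+1}=z_0^{-1}Gp_k\qquad(0\le k\le T).
\]
Let $w_1,\dots,w_{T+1}$ be the Gram--Schmidt orthonormalization of $p_0,\dots,p_T$; if $p_k$ lies in the span of $w_1,\dots,w_k$, let $w_{k+1}$ be a unit vector orthogonal to them, chosen by a fixed measurable rule. In all cases $p_k\in\operatorname{span}(w_1,\dots,w_{k+1})$, so with $g_l=\sqrt NGw_l$,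
\begin{equation}\label{eq:yk}
y_{k+1}=z_0^{-1}\sum_{l\le k+1}\frac{w_l\cdot p_k}{\sqrt N}\,g_l .
\end{equation}
The matrices $D$ and $P$ are functions of $h$, so by \eqref{eq:yk} and induction $y_k$, $p_k$ and $w_{k+1}$ are functions of $(h,q,g_1,\dots,g_k)$. Lemma~\ref{lem:adaptive} applies: $g_1,\dots,g_{T+1}$ are independent $N(0,I)$ vectors, independent of $(h,q)$.

\begin{lemma}\label{lem:approx}
We have $y_k=\theta_kg_k+o(1)$ for $1\le k\le T+1$. With
\[
f=\alpha h+q+\sum_{k=1}^T\theta_kg_k,\qquad v=z_0^{-1}Df,
\]
we have
\begin{equation}\label{eq:approx}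
Xv=f+\theta_{T+1}g_{T+1}+o(1).
\end{equation}
\end{lemma}

\begin{proof}
Let $0\le k\le T$ and assume $y_j=\theta_jg_j+o(1)$ for $1\le j\le k$ (nothing is assumed if $k=0$). The tuples $(h_i,q_i,g_{1,i},\dots,g_{k,i})$ are i.i.d.\ in $i$, with independent centered Gaussian components of variances $1,\frac12,1,\dots,1$, and $D_i$ is a function of $h_i$. Thus $\mathbb ED_ih_i^2=m_2$, $\mathbb ED_iq_i^2=m_0/2$, $\mathbb ED_ig_{j,i}^2=m_0$, and $D_i$ times a product of two different components has mean $0$. Since $e\cdot x/\sqrt N=(\sqrt N/|h|)\langle h,x\rangle_N$ and $D^2=D$, the weak law of large numbers gives, in probability,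
\begin{align*}
&\|Dy_0\|_N^2\to\alpha^2m_2+\tfrac12m_0,&&e\cdot Dy_0/\sqrt N\to\alpha m_2,\\
&\|Dy_j\|_N^2\to m_0\theta_j^2=r^2\pi_{j-1}^2=\pi_j^2,&&e\cdot Dy_j/\sqrt N\to0\qquad(1\le j\le k),
\end{align*}
and $\langle Dy_i,Dy_j\rangle_N\to0$ for $0\le i<j\le k$. As $\langle p_i,p_j\rangle_N=\langle Dy_i,Dy_j\rangle_N-(e\cdot Dy_i)(e\cdot Dy_j)/N$, the Gram matrix $(\langle p_i,p_j\rangle_N)_{0\le i,j\le k}$ tends to $\operatorname{diag}(\pi_0^2,\dots,\pi_k^2)$; for the first entry, $\alpha^2m_2+\frac12m_0-\alpha^2m_2^2=\pi_0^2$. The limit is nonsingular, so w.h.p.\ $p_0,\dots,p_k$ are linearly independent. Then the triangular matrix $(w_{l+1}\cdot p_j/\sqrt N)_{0\le l,j\le k}$ has a positive diagonal and is the Cholesky factor of the Gram matrix, which depends continuously on a positive definite matrix. Hence $w_l\cdot p_k/\sqrt N\to0$ for $l\le k$ and $w_{k+1}\cdot p_k/\sqrt N\to\pi_k$, and \eqref{eq:yk} gives $y_{k+1}=\theta_{k+1}g_{k+1}+o(1)$.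

Let $v'=z_0^{-1}D\sum_{k=0}^Ty_k=v+o(1)$. The same averages and \eqref{eq:alpha} give $\langle h,v'\rangle_N\to\alpha m_2/z_0=1$ and $\langle q,v'\rangle_N\to m_0/(2z_0)=\sqrt2-\alpha$. By the definition of the $y_k$, $PGPv'=P\sum_{k=1}^{T+1}y_k$. The factor $P$ can be dropped at the cost of $o(1)$, because
\begin{equation}\label{eq:dropP}
\|g_l-Pg_l\|_N=|e\cdot g_l|/\sqrt N\to0,
\end{equation}
$e\cdot g_l$ being standard normal. By \eqref{eq:model} and \eqref{eq:Mv},
\[
Xv=Mv'+o(1)=\alpha h+q+\sum_{k=1}^{T+1}y_k+o(1)=f+\theta_{T+1}g_{T+1}+o(1).\qedhere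
\]
\end{proof}

The gain of this form is that the pairs $(D_i,f_i)$ are i.i.d.\ in $i$ with an explicit law. Given $h_i$, the variable $f_i$ is Gaussian with variance at least $\frac12$, so its density is at most $1/\sqrt\pi$. Unconditionally it is centered Gaussian with variance at most $\alpha^2+\frac12+\theta_1^2/(1-r^2)$. Therefore
\begin{equation}\label{eq:flaw}
\mathbb P(|f_i|<x)\le2x/\sqrt\pi,\qquad\text{and each moment of }f_i\text{ is bounded uniformly in }T .
\end{equation}

\subsection{Truncation and discretization: proof of Proposition~\ref{prop:A}}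

If \eqref{eq:approx} held without error, then on the support of $v$ we would have $\operatorname{sgn}(v_i)(Xv)_i=z_0|v_i|$, with slack $(z_0-z)|v_i|$ in \eqref{eq:amplified}. The slack is useless where $|v_i|$ is tiny, so we delete the entries below $\tau$; we also delete those above $1/\tau$ and round the rest, to land in $\mathcal V_N$. We must show that these changes move $Xv$ by at most $6\gamma$ outside a fraction $\tau^{10}$ of the coordinates.

Constants $C,c>0$ depend only on $z$ and may change from line to line. Let
\[
x_0=\frac{9(z_0-z)^2}{2048},\qquad T=\Bigl\lfloor\frac{x_0}{2\tau}\Bigr\rfloor,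
\]
with $\tau$ so small that $T\ge1$. The depth $T$ has to be large to make the error $\theta_{T+1}g_{T+1}$ negligible, and not too large for the bound \eqref{eq:Gamma} below; the order $1/\tau$ meets both needs. Split $v=v^{\mathrm s}+v^{\mathrm m}+v^{\mathrm l}$ according to $|v_i|<\tau$, $\tau\le|v_i|\le1/\tau$ and $|v_i|>1/\tau$. Let $\hat v\in\Omega^N$ be $v^{\mathrm m}$ with each entry rounded toward $0$ to a multiple of $\mu$. Since $\mu<\tau$, rounding preserves the support and the signs. By \eqref{eq:flaw},
\begin{equation}\label{eq:smallprob}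
\mathbb P(D_i=1,|v_i|<\tau)\le\mathbb P(|f_i|<z_0\tau)\le\frac{2z_0\tau}{\sqrt\pi}<1.3\,\tau,\qquad\mathbb P(|v_i|>1/\tau)\le\tau^2\mathbb Ev_i^2\le C\tau^2 .
\end{equation}
By the law of large numbers, w.h.p.\ $|\operatorname{supp}\hat v|/N\ge m_0-2\tau-C\tau^2\ge\frac14$ for small $\tau$, so $\hat v\in\mathcal V_N$. By \eqref{eq:approx},
\begin{equation}\label{eq:Delta}
X\hat v-f=-Xv^{\mathrm s}+\theta_{T+1}g_{T+1}-Xv^{\mathrm l}+X(\hat v-v^{\mathrm m})+o(1).
\end{equation}

\emph{The small entries.} By \eqref{eq:smallprob}, $\mathbb E(v^{\mathrm s}_i)^2<1.3\,\tau^3$, so w.h.p.\ $\epsilon_{\mathrm s}^2:=\|v^{\mathrm s}\|_N^2\le2\tau^3$. This is the delicate term. Chebyshev's inequality would bound the fraction of coordinates where $|(Xv^{\mathrm s})_i|$ exceeds $3\gamma$ only by a multiple of $\tau^3/\gamma^2$, which has order $\tau$ and is far larger than $\tau^{10}$. We need the Gaussian tails of the coordinates of $Xv^{\mathrm s}$, although $v^{\mathrm s}$ depends on $G$.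

The vectors $v^{\mathrm s},w_1,\dots,w_{T+1}$ are functions of $(h,q,g_1,\dots,g_T)$. Let $w_{T+2}$ be the normalized component of $Pv^{\mathrm s}$ orthogonal to $w_1,\dots,w_{T+1}$ (if this component is $0$, a unit vector orthogonal to them chosen by a fixed measurable rule), and let $g_{T+2}=\sqrt NGw_{T+2}$. By Lemma~\ref{lem:adaptive}, $g_1,\dots,g_{T+2}$ are independent $N(0,I)$ vectors, independent of $(h,q)$. Since $Pv^{\mathrm s}$ lies in the span of $w_1,\dots,w_{T+2}$,
\[
GPv^{\mathrm s}=\sum_{l\le T+2}c_lg_l,\qquad c_l=\frac{w_l\cdot Pv^{\mathrm s}}{\sqrt N},\qquad\sum_lc_l^2=\|Pv^{\mathrm s}\|_N^2\le\epsilon_{\mathrm s}^2 .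
\]
By \eqref{eq:model}, \eqref{eq:Mv} and \eqref{eq:dropP}, $Xv^{\mathrm s}=\Delta_1+o(1)$, where
\[
\Delta_1=c_hh+c_qq+\sum_{l\le T+2}c_lg_l,\qquad c_h=\sqrt2\langle h,v^{\mathrm s}\rangle_N-\langle q,v^{\mathrm s}\rangle_N,\qquad c_q=\langle h,v^{\mathrm s}\rangle_N .
\]
As $\|h\|_N\to1$ and $\|q\|_N\to1/\sqrt2$, w.h.p.\ $|c_h|\le3\epsilon_{\mathrm s}$ and $|c_q|\le2\epsilon_{\mathrm s}$. The coefficients depend on the Gaussian vectors, but the Cauchy--Schwarz inequality in each coordinate removes them:
\[
|\Delta_{1,i}|\le\sqrt{9+4+1}\;\epsilon_{\mathrm s}\,\Gamma_i^{1/2}\le4\epsilon_{\mathrm s}\Gamma_i^{1/2},\qquad\Gamma_i=h_i^2+q_i^2+\sum_{l\le T+2}g_{l,i}^2 .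
\]
If $\Gamma_i\le x_0/\tau$, then $|\Delta_{1,i}|\le4\tau\sqrt{2x_0}=4\tau\cdot\frac3{32}(z_0-z)=3\gamma$. The $\Gamma_i$ are i.i.d., and replacing $q_i^2$ by $2q_i^2$ bounds $\Gamma_i$ by a sum $Y$ of $T+4$ squares of independent standard normal variables, for which $\mathbb Ee^{Y/4}=2^{(T+4)/2}$. By Markov's inequality and $T\le x_0/(2\tau)$,
\begin{equation}\label{eq:Gamma}
\mathbb P(\Gamma_i>x_0/\tau)\le2^{(T+4)/2}e^{-x_0/(4\tau)}\le4\exp\Bigl(-\frac{1-\log2}4\cdot\frac{x_0}\tau\Bigr)\le Ce^{-c/\tau}.
\end{equation}
By the law of large numbers, w.h.p.\ $|\Delta_{1,i}|\le3\gamma$ for all but $2Ce^{-c/\tau}N$ indices.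

\emph{The remaining terms.} By \eqref{eq:Delta}, $X\hat v-f=-\Delta_1+\Delta_2$ with $\Delta_2=\theta_{T+1}g_{T+1}-Xv^{\mathrm l}+X(\hat v-v^{\mathrm m})+o(1)$. Here Chebyshev's inequality suffices. First, $\theta_{T+1}=r^T\pi_0/z_0\le Ce^{-c/\tau}\le C\tau^{10}$, since $r<1$ and $T\ge x_0/(2\tau)-1$. Second, $\mathbb E[v_i^2;|v_i|>1/\tau]\le\tau^{20}\mathbb E|v_i|^{22}$, so by \eqref{eq:flaw} and the law of large numbers w.h.p.\ $\|v^{\mathrm l}\|_N^2\le2\tau^{20}\mathbb E|v_1|^{22}\le C\tau^{20}$. Third, $\|\hat v-v^{\mathrm m}\|_N\le\mu=\tau^{10}$. With $\|X\|\le3$ we get w.h.p.\ $\|\Delta_2\|_N^2\le C\tau^{20}$, and at most $C\tau^{20}N/(3\gamma)^2\le C\tau^{18}N$ indices have $|\Delta_{2,i}|>3\gamma$.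

\emph{Conclusion.} For small $\tau$ we have $2Ce^{-c/\tau}+C\tau^{18}\le\tau^{10}$, so w.h.p.\ $|(X\hat v)_i-f_i|\le6\gamma$ for all but $\tau^{10}N$ indices. Let $i$ be one of the good indices, with $\hat v_i\ne0$. Then $D_i=1$, $\operatorname{sgn}\hat v_i=\operatorname{sgn}f_i$, $|f_i|=z_0|v_i|$, $|v_i|\ge|\hat v_i|$ and $|v_i|\ge\tau$, so
\[
\operatorname{sgn}(\hat v_i)(X\hat v)_i\ge z_0|v_i|-6\gamma\ge z|\hat v_i|+(z_0-z)\tau-6\gamma=z|\hat v_i|+2\gamma,
\]
and $\psi(\hat v_i,(X\hat v)_i)=0$. Since $\psi\le1$, w.h.p.\ $H_{\min}(X)\le\tau^{10}=\eta/4$. This proves Proposition~\ref{prop:A}.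

\section{Universality: proof of Proposition~\ref{prop:B}}\label{sec:lindeberg}

Lindeberg's method replaces the entries of $X$ by Gaussian entries one at a time. With matching first and second moments, each of the $N^2$ replacements changes the expectation of a smooth function by at most $N^{-3/2}$ times a bound on its third partial derivative; so that bound must be $o(N^{-1/2})$. The minimum $H_{\min}$ is not smooth, and we replace it by a soft minimum. This costs only a constant because $|\mathcal V_N|\le|\Omega|^N$.

Let $\beta=2\log|\Omega|/\eta>0$, which does not depend on $N$, and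
\[
F_\beta(W)=-\frac1{\beta N}\log\sum_{v\in\mathcal V_N}e^{-\beta H_W(v)} .
\]
The sum lies between $e^{-\beta NH_{\min}(W)}$ and $|\Omega|^Ne^{-\beta NH_{\min}(W)}$, so
\begin{equation}\label{eq:softmin}
H_{\min}(W)-\eta/2\le F_\beta(W)\le H_{\min}(W).
\end{equation}

Let primes denote derivatives with respect to one entry $W_{ij}$. In $H=H_W(v)$ only the term $\psi(v_i,(Wv)_i)$ depends on $W_{ij}$, and each derivative brings out a factor $\pm v_j/\gamma$ with $|v_j|\le1/\tau$. So $|H^{(k)}|\le B_k:=\sup|\chi^{(k)}|\,(\gamma\tau)^{-k}$ for $k=1,2,3$, uniformly in $N,v,W,i,j$. Let $\langle\cdot\rangle$ be the average over $v\in\mathcal V_N$ with weights proportional to $e^{-\beta H_W(v)}$, and let $\operatorname{Var}$ and $\operatorname{Cov}$ refer to it. Differentiating the weights gives $\langle Y\rangle'=\langle Y'\rangle-\beta\operatorname{Cov}(Y,H')$. Hence $NF_\beta'=\langle H'\rangle$ and $NF_\beta''=\langle H''\rangle-\beta\operatorname{Var}(H')$. Applying the rule to $\langle H'^2\rangle-\langle H'\rangle^2$ gives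
\[
\operatorname{Var}(H')'=2\operatorname{Cov}(H',H'')-\beta\bigl[\operatorname{Cov}(H'^2,H')-2\langle H'\rangle\operatorname{Var}(H')\bigr],
\]
and the bracket equals the third central moment $\langle(H'-\langle H'\rangle)^3\rangle$. Therefore
\[
NF_\beta'''=\langle H'''\rangle-3\beta\operatorname{Cov}(H',H'')+\beta^2\bigl\langle(H'-\langle H'\rangle)^3\bigr\rangle,
\]
and
\[
N|F_\beta'|\le B_1,\qquad N|F_\beta''|\le B_2+\beta B_1^2,\qquad N|F_\beta'''|\le B_3+3\beta B_1B_2+8\beta^2B_1^3 .
\]
Let $\Theta:\mathbb R\to[0,1]$ be smooth with $\Theta=1$ on $(-\infty,\eta/4]$ and $\Theta=0$ on $[\eta/2,\infty)$. Then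
\[
(\Theta\circ F_\beta)'''=\Theta'(F_\beta)F_\beta'''+3\Theta''(F_\beta)F_\beta'F_\beta''+\Theta'''(F_\beta)F_\beta'^3
\]
is bounded by $C_1/N$ with $C_1$ independent of $N,W,i,j$.

Let $X^{\mathrm G}$ have independent entries $\xi^{\mathrm G}_{ij}/\sqrt N$ with $\xi_{ij}^{\mathrm G}\sim N(0,1)$, independent of $X$, and pass from $X$ to $X^{\mathrm G}$ in $N^2$ steps, changing one entry at each step. In the step that changes the entry $(i,j)$, let $a(x)$ be $\Theta\circ F_\beta$ as a function of that entry. Taylor's formula gives $|a(x)-a(0)-a'(0)x-\frac12a''(0)x^2|\le C_1|x|^3/(6N)$. The coefficients $a(0),a'(0),a''(0)$ are independent of $\xi_{ij}$ and $\xi^{\mathrm G}_{ij}$, whose first two moments agree, so the step changes the expectation by at most $\frac16C_1(\mathbb E|\xi|^3+\mathbb E|\xi^{\mathrm G}_{11}|^3)N^{-5/2}$. The total change is $O(N^{-1/2})$. By \eqref{eq:softmin},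
\[
\mathbb P\bigl(F_\beta(X)\le\tfrac\eta2\bigr)\ge\mathbb E\Theta(F_\beta(X))\ge\mathbb E\Theta(F_\beta(X^{\mathrm G}))-O(N^{-1/2})\ge\mathbb P\bigl(H_{\min}(X^{\mathrm G})\le\tfrac\eta4\bigr)-O(N^{-1/2}),
\]
which tends to $1$ by hypothesis, and $F_\beta(X)\le\eta/2$ implies $H_{\min}(X)\le\eta$. This proves Proposition~\ref{prop:B}. Only three moments of $\xi$ were used.

\section{Deleting the bad coordinates: proof of Proposition~\ref{prop:C}}\label{sec:cleaning}

We have a vector $v$ that satisfies \eqref{eq:amplified} with margin $\gamma$ outside a set $R_0$ of at most $\eta N$ coordinates. Setting $v$ to zero on $R_0$ changes $Xv$ everywhere and may use up the margin in further coordinates; deleting these causes new damage, and so on. The cascade dies out geometrically because small submatrices of $X$ have small norm. The deleted sets depend on $X$, so the norm bound must hold for all small submatrices at once. This is where the sub-Gaussian hypothesis is used. For index sets $B,B'$ let $X_{B'B}$ be the submatrix with rows in $B'$ and columns in $B$.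

\begin{lemma}\label{lem:sub}
W.h.p., for all $1\le k\le N$ and all index sets with $|B|,|B'|\le k$,
\[
\|X_{B'B}\|^2\le80\sigma^2\,\frac kN\log\frac{eN}k .
\]
\end{lemma}

\begin{proof}
Enlarging the sets does not decrease the norm, so let $|B|=|B'|=k$. For unit vectors $x\in\mathbb R^{B'}$, $y\in\mathbb R^B$ we have $\sum_{i,j}x_i^2y_j^2=1$, so $Y=\sum x_i\xi_{ij}y_j$ satisfies $\mathbb Ee^{sY}\le e^{\sigma^2s^2/2}$, and Markov's inequality gives $\mathbb P(|Y|>a)\le2e^{-a^2/(2\sigma^2)}$. The unit sphere of $\mathbb R^k$ has a $\frac14$-net with at most $9^k$ points (volume comparison of disjoint balls of radius $\frac18$). If $x,y$ are unit vectors with $x^TX_{B'B}y=\|X_{B'B}\|$ and $x',y'$ are net points within $\frac14$ of them, then $x'^TX_{B'B}y'\ge(1-\frac14-\frac14)\|X_{B'B}\|$. With $a=t\sqrt N/2$ we obtain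
\[
\mathbb P(\|X_{B'B}\|>t)\le2\cdot81^ke^{-Nt^2/(8\sigma^2)} .
\]
Let $\ell_k=\log(eN/k)\ge1$ and $t^2=80\sigma^2\frac kN\ell_k$, so that $Nt^2/(8\sigma^2)=10k\ell_k$. There are $\binom Nk^2\le e^{2k\ell_k}$ pairs $(B,B')$, and $\log81<4.4$. The failure probability for a given $k$ is at most
\[
2\exp\bigl(k(4.4+2\ell_k-10\ell_k)\bigr)\le2e^{-3.6k\ell_k}\le2(eN)^{-3.6},
\]
since $k\mapsto k\log(eN/k)$ has derivative $\log(N/k)\ge0$ on $[1,N]$. The sum over $k\le N$ tends to $0$.
\end{proof}

Assume the conclusion of Lemma~\ref{lem:sub} and $H_{\min}(X)\le\eta$, and take $v\in\mathcal V_N$ with $H_X(v)\le\eta N$. For an index set $B$ let $v_B$ agree with $v$ on $B$ and vanish elsewhere. We spend the margin $\gamma$ in portions $\gamma/2,\gamma/4,\dots$, and delete a coordinate as soon as one round of deletions moves it by more than the current portion: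
\begin{align*}
R_0&=\{i\in\operatorname{supp}v:\operatorname{sgn}(v_i)(Xv)_i<z|v_i|+\gamma\},\\
R_{t+1}&=\Bigl\{i\in\operatorname{supp}v\setminus\bigcup_{s\le t}R_s:\ |(Xv_{R_t})_i|>\gamma2^{-t-1}\Bigr\}\qquad(t\ge0).
\end{align*}
Let $n_t=|R_t|$ and $\eta_t=n_t/N$. Since $\psi(v_i,(Xv)_i)=1$ on $R_0$, we have $\eta_0\le\eta$.

We claim that $n_{t+1}\le n_t/8$ for all $t\ge0$ if $\tau$ is small. By induction we may assume $\eta_t\le\eta8^{-t}$. If $n_t=0$, then $v_{R_t}=0$ and $R_{t+1}$ is empty. Let $n_t\ge1$. To apply the lemma with $k=n_t$ before knowing that $R_{t+1}$ is small, take $B'\subset R_{t+1}$ with $|B'|=\min(n_t,n_{t+1})$. Since $|v_i|\le1/\tau$,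
\[
\gamma^24^{-t-1}|B'|\le\sum_{i\in B'}(Xv_{R_t})_i^2\le\|X_{B'R_t}\|^2|v_{R_t}|^2\le80\sigma^2\,\eta_t\log(e/\eta_t)\,\tau^{-2}n_t .
\]
Let $C_\tau=320\sigma^2\tau^{-2}\gamma^{-2}$, a constant multiple of $\tau^{-4}$. The function $x\log(e/x)$ is increasing on $(0,1]$, $\log(e/\eta)\ge1$, and $1+t\log8\le2^{t+1}$ for integers $t\ge0$. Hence
\[
|B'|\le C_\tau4^t\,\eta8^{-t}\Bigl(\log\frac e\eta+t\log8\Bigr)n_t\le C_\tau\,\eta\log\frac e\eta\;2^{-t}(1+t\log8)\,n_t\le2C_\tau\,\eta\log\frac e\eta\;n_t .
\]
Because $\eta=4\tau^{10}$, the factor $C_\tau\eta\log(e/\eta)$ is $O(\tau^6\log\frac1\tau)$, so $|B'|\le n_t/8$ for small $\tau$, depending only on $z$ and $\sigma$. In particular $|B'|<n_t$, which forces $|B'|=n_{t+1}$. The claim follows. The sets shrink by the factor $8$, which beats the factor $4$ lost by halving the threshold.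

Let $R=\bigcup_tR_t$ and $v^*=v-v_R$. Then $|R|\le\frac87\eta N<N/4\le|\operatorname{supp}v|$, since $\eta<4\cdot2^{-10}$, so $v^*\ne0$. The sets $R_t$ are disjoint and finitely many are nonempty, so $Xv^*=Xv-\sum_tXv_{R_t}$. Let $i\in\operatorname{supp}v^*=\operatorname{supp}v\setminus R$. Then $v^*_i=v_i$; from $i\notin R_0$ we get $\operatorname{sgn}(v_i)(Xv)_i\ge z|v_i|+\gamma$, and since $i$ lies in none of the sets $R_s$, we have $|(Xv_{R_t})_i|\le\gamma2^{-t-1}$ for all $t\ge0$. Therefore
\[
\operatorname{sgn}(v^*_i)(Xv^*)_i\ge z|v_i|+\gamma-\sum_{t\ge0}\gamma2^{-t-1}=z|v^*_i| .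
\]
So $v^*$ is $z$-amplified by $X$. This proves Proposition~\ref{prop:C}, hence Proposition~\ref{prop:key} and Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{AGZ}
Anderson, Guionnet and Zeitouni, \emph{An Introduction to Random Matrices}.

\bibitem{BY}
Bai and Yin, Probab. Theory Related Fields \textbf{73} (1986), 555.

\bibitem{BW}
Berger and Wang, Linear Algebra Appl. \textbf{166} (1992).

\bibitem{Geman}
Geman, Ann. Probab. \textbf{14} (1986), 1318.

\bibitem{TV}
Tao and Vu, Ann. Probab. \textbf{38} (2010).

\bibitem{tutorial}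
\emph{A tutorial on training recurrent neural networks, covering BPPT, RTRL, EKF and the ``echo state network'' approach},
\texttt{https://staff.fmi.uvt.ro/\textasciitilde daniela.zaharie/\allowbreak ma2016/\allowbreak projects/\allowbreak techniques/\allowbreak ReservoirComputing/\allowbreak ESNTutorialRev.pdf}

\bibitem{YBK}
Yin, Bai and Krishnaiah, Probab. Theory Related Fields \textbf{78} (1988).

\end{thebibliography}
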